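
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{claim}[theorem]{Claim}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Superset Repairs of Graph Databases\\ under LAV Path Constraints}


\begin{abstract}
A graph database that violates a set $\Gamma$ of path constraints can be repaired by adding nodes and edges. A tuple is a consistent answer to a query if it is an answer in every minimal such repair. We show that for LAV constraints, those whose left-hand side is a single edge, computing consistent answers of conjunctive two-way regular path queries is decidable, with data complexity in coNP. The bound is sharp for a single LAV constraint between regular path queries, decidability holds uniformly in the query and the constraints, and it fails for constraints between words of length at most two.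
\end{abstract}

\section{The question and the answer}

\subsection{Graph databases, queries, constraints, repairs}

Let $\Sigma$ be a finite alphabet and $\Sigma^{\pm}=\Sigma\cup\{a^-:a\in\Sigma\}$. A \emph{graph database} (or \emph{graph}) over $\Sigma$ is a pair $G=(V_G,E_G)$ with $V_G$ a finite set of nodes and $E_G\subseteq V_G\times\Sigma\times V_G$. Nodes come from a fixed countably infinite supply. We write $G\subseteq H$ if $V_G\subseteq V_H$ and $E_G\subseteq E_H$.

A \emph{2RPQ} is a regular expression $L$ over $\Sigma^{\pm}$. Its value $L(G)$ is the set of pairs $(u,v)$ of nodes such that some path from $u$ to $v$ has its label in $L$. Such a path may traverse an $a$-edge forwards, reading $a$, or backwards, reading $a^-$; the empty path has label $\varepsilon$. An \emph{RPQ} is a 2RPQ over $\Sigma$ only. A \emph{C2RPQ} is a formula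
\[
q(\bar x)=\exists\bar y\ \bigwedge_i (z_i,L_i,z_i')
\]
with 2RPQs $L_i$ and variables $z_i,z_i'$. Its answer set $q(G)$ consists of the tuples $h(\bar x)$, where $h$ ranges over the maps from the variables to $V_G$ with $(h(z_i),h(z'_i))\in L_i(G)$ for all $i$. The set of all variables of $q$, free ones included, is $\mathrm{Var}(q)$.

A \emph{C2RPC} is an expression $q(\bar x)\subseteq q'(\bar x)$ between C2RPQs; $G$ satisfies it if $q(G)\subseteq q'(G)$. It is \emph{LAV} if it has the form $(x,a,y)\subseteq q'(x,y)$ with $a\in\Sigma^{\pm}$. An \emph{RPC} is an expression $L\subseteq L'$ between RPQs, satisfied by $G$ if $L(G)\subseteq L'(G)$; it is LAV if $L$ is a single letter $a\in\Sigma$. We write $H\models\Gamma$ if $H$ satisfies all constraints in $\Gamma$; then $H$ is a \emph{model} of $\Gamma$.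

A \emph{$\supseteq$-repair} of $G$ with respect to $\Gamma$ is a graph database $H$ with $G\subseteq H$ and $H\models\Gamma$ such that no $H'$ with $G\subseteq H'\subsetneq H$ satisfies $\Gamma$. The set $\supseteq$-$\mathrm{Cons}(G,q,\Gamma)$ of \emph{consistent answers} consists of the tuples $\bar a$ of nodes of $G$ with $\bar a\in q(H)$ for every $\supseteq$-repair $H$ of $G$. For fixed $q$ and $\Gamma$, the problem $\supseteq$-$\mathrm{CQA}(q,\Gamma)$ asks, given $G$ and $\bar a$, whether $\bar a\in\supseteq$-$\mathrm{Cons}(G,q,\Gamma)$. Only this repair semantics occurs below, so we drop the prefix and write $\mathrm{Cons}$ and $\mathrm{CQA}$.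

\subsection{The question}

For arbitrary C2RPCs, $\mathrm{CQA}$ is known to be undecidable. The paper \cite{source} asks whether LAV C2RPCs yield decidability; we also treat the restricted case of LAV RPCs. A LAV constraint says what must accompany each \emph{single} edge, so it cannot rewrite longer words directly. On the other hand its right-hand side may create new edges, which trigger constraints again, and repairs need not be bounded in size.

\begin{example}\label{ex:Mn}
Let $\Gamma=\{a\subseteq ab\}$. For $n\ge1$ let $M_n$ have nodes $c,d,e_0,\dots,e_{n-1}$ and edges
\[
(c,a,d),\quad (c,a,e_i),\quad (e_0,b,d),\quad (e_{i+1},b,e_i)\qquad(i\in\mathbb Z/n).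
\]
Then $M_n\models\Gamma$: the edge $(c,a,d)$ has the witness $c\xrightarrow{a}e_0\xrightarrow{b}d$, and $(c,a,e_i)$ has $c\xrightarrow{a}e_{i+1}\xrightarrow{b}e_i$. In fact $M_n$ is a repair of the one-edge graph $\{(c,a,d)\}$. The only $b$-edge into $d$ starts at $e_0$ and the only one into $e_i$ starts at $e_{i+1}$, so inside $M_n$ every edge is forced, one after the other. Thus a single edge has arbitrarily large repairs. For $m\ge1$ the query $\exists x\,(x,b^m,x)$ holds in $M_n$ iff $n$ divides $m$, so no single $M_n$ is the right one for all queries.

Finiteness matters as well. In \emph{every} finite model containing an edge $(s,a,t)$, the query $\exists x\,(x,b^+,x)$ holds: the constraint produces $b$-edges $t\leftarrow t_1\leftarrow t_2\leftarrow\cdots$ with $(s,a,t_i)$ an edge, and some node repeats. In the infinite graph with distinct nodes $s$ and $t=t_0,t_1,t_2,\dots$ and edges $(s,a,t_i),(t_{i+1},b,t_i)$ for all $i\ge0$, all constraints hold and the query fails.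
\end{example}

\subsection{Results}

\begin{theorem}\label{thm:main}
For every finite alphabet $\Sigma$, every C2RPQ $q$ over $\Sigma$ and every finite set $\Gamma$ of LAV C2RPCs over $\Sigma$, the problem $\mathrm{CQA}(q,\Gamma)$ is decidable, and in fact in coNP. Hence the same holds for finite sets of LAV RPCs.
\end{theorem}

The argument works in much greater generality. A \emph{query} $Q$ assigns to each graph a set of tuples of its nodes, of a fixed length. It is \emph{monotone} if $G\subseteq H$ implies $Q(G)\subseteq Q(H)$, and \emph{preserved under homomorphisms} if $\bar a\in Q(G)$ implies $f(\bar a)\in Q(H)$ for every homomorphism $f:G\to H$, that is, every map $V_G\to V_H$ sending $a$-edges to $a$-edges for all $a\in\Sigma$. Repairs, $\mathrm{Cons}$ and $\mathrm{CQA}$ are defined as above.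

\begin{theorem}\label{thm:wide}
Let $q$ be an MSO-definable query preserved under homomorphisms. Let $\Gamma$ be a set, possibly infinite, of constraints $(x,a,y)\subseteq Q(x,y)$ with $a\in\Sigma$, or ``every node $x$ satisfies $Q(x)$'', where each $Q$ is any isomorphism-invariant monotone query (binary or unary, respectively). Then $\mathrm{CQA}(q,\Gamma)$ is decidable. If $q$ is evaluable in polynomial time, it is in coNP.
\end{theorem}

\begin{theorem}\label{thm:hard}
For $\Gamma$ consisting of the one LAV RPC $c\subseteq r+g+b$ there is an RPQ $q$ such that $\mathrm{CQA}(q,\Gamma)$ is coNP-complete.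
\end{theorem}

\begin{theorem}\label{thm:undec}
There are a finite set $\Gamma$ of RPCs $l\subseteq l'$, with $l,l'$ words of lengths $1\le|l|,|l'|\le2$, and an RPQ $q$ such that $\mathrm{CQA}(q,\Gamma)$ is undecidable.
\end{theorem}

\begin{theorem}\label{thm:uniform}
There is one algorithm which, given $\Sigma$, a C2RPQ $q$, a finite set $\Gamma$ of LAV C2RPCs, $G$ and $\bar a$, decides whether $\bar a\in\mathrm{Cons}(G,q,\Gamma)$. Moreover, a coNP procedure for $\mathrm{CQA}(q,\Gamma)$ can be computed from $(q,\Gamma)$.
\end{theorem}

Theorems \ref{thm:main} and \ref{thm:wide} have a short proof, given in Section~\ref{sec:short}. For each pair $(q,\Gamma)$ it uses a finite table that depends on the pair but is not computed; this is all that data complexity asks for. For Theorem~\ref{thm:uniform} the table must be replaced by something computable. This is done in Section~\ref{sec:uniform}, the longest part of the paper, which is technically independent of Section~\ref{sec:short}. Section~\ref{sec:hard} shows that the coNP bound is optimal, and Section~\ref{sec:undec} that decidability is lost once two-letter left-hand sides are allowed.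

\section{From repairs to finite models}

Minimality of repairs plays no role for monotone queries.

\begin{lemma}\label{lem:models}
Let $q$ be monotone. Then $\bar a\in\mathrm{Cons}(G,q,\Gamma)$ iff $\bar a\in q(H)$ for every finite $H\supseteq G$ with $H\models\Gamma$.
\end{lemma}

\begin{proof}
Every repair is such an $H$, which gives ``if''. Conversely, let $H\supseteq G$ be a finite model with $\bar a\notin q(H)$. Among the finitely many models $H'$ with $G\subseteq H'\subseteq H$ choose a $\subseteq$-minimal one, $H_0$. It is a repair of $G$, and $\bar a\notin q(H_0)$ by monotonicity.
\end{proof}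

In particular, if $G$ has no finite model above it, every tuple is a consistent answer.

Homomorphisms map paths to paths with the same label, also for backward steps. So C2RPQs are preserved under homomorphisms and, applying this to inclusions, monotone. A LAV RPC $a\subseteq L'$ is the LAV C2RPC $(x,a,y)\subseteq(x,L',y)$. A constraint $(x,a^-,y)\subseteq q'(x,y)$ is equivalent to $(x,a,y)\subseteq q''(x,y)$ with $q''(x,y)=q'(y,x)$. So from now on \emph{left-hand sides of LAV constraints use letters $a\in\Sigma$}.

\section{One round of copying: Theorems \ref{thm:main} and \ref{thm:wide}}\label{sec:short}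

\subsection{The idea, and an example by hand}

The point about single-edge left-hand sides is this: \emph{a union of models is a model}. Each edge of the union lies in one of the models, finds its witnesses there, and keeps them by monotonicity. With two-letter left-hand sides this fails: the one-edge graphs $\{(u,a,v)\}$ and $\{(v,b,w)\}$ satisfy $ab\subseteq c$, their union does not.

So suppose a finite model $H\supseteq G$ avoids the answer $\bar a$. Take $G$, and glue onto each of its edges and nodes a private copy of all of $H$, the copies being disjoint away from $G$. The result is a model. It maps homomorphically to $H$ by folding the copies together, so it also avoids $\bar a$. No second round is needed, since the private copies are models already. The pieces now interact with $G$ only through one or two nodes each, and for a fixed MSO query a piece can be replaced by any other of the same MSO type. So finitely many pieces, fixed in advance, suffice for all $G$.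

\begin{example}\label{ex:byhand}
Let $\Gamma=\{a\subseteq ab\}$ and $q=\exists x\,(x,b^m,x)$ with $m\ge1$. Put $n=m+1$ and glue the graph $M_n$ of Example~\ref{ex:Mn} onto every $a$-edge $(u,a,v)$ of $G$, with $c\mapsto u$, $d\mapsto v$. If $u=v$, use $M_n$ with $c$ and $d$ identified, which is still a model, since homomorphic images of paths are paths. The result $G'$ is a model. The only $b$-edge into a private node $e_i$ comes from $e_{i+1}$ of the same piece. So, going backwards, a closed $b$-walk that meets a private node runs around one $n$-cycle, and its length is a multiple of $n>m$. Hence a closed $b$-walk of length $m$ in $G'$ visits only nodes of $G$, and as the pieces add no $b$-edges between nodes of $G$, it lies in $G$. By Lemma~\ref{lem:models}, $q$ is consistently true in $G$ iff it is true in $G$. Here one piece for non-loops and one for loops suffice for all $G$, though both depend on $m$.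
\end{example}

\subsection{MSO types and gluing}

We recall the tools. \emph{MSO} is first-order logic with quantification over sets of nodes; graphs are structures with a binary relation for each letter, possibly with constants. The \emph{quantifier rank} counts nested quantifiers of both kinds. Write $\equiv_k$ for agreement on all MSO sentences of rank $\le k$. For a fixed finite signature $\equiv_k$ has finitely many classes. Moreover, two structures are $\equiv_k$-equivalent iff Duplicator wins the $k$-round game in which, in each round, Spoiler chooses a point or a set in one structure and Duplicator answers with one in the other. She wins if the chosen points together with the constants form a partial isomorphism respecting the chosen sets.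

Let $K$ be a graph with nodes $k_1,k_2$, and $M$ a graph with nodes $c,d$, where $c=d$ iff $k_1=k_2$. Then $K\oplus M$ is the union of $K$ and a copy of $M$, disjoint except that $c,d$ are identified with $k_1,k_2$; its edges are the edges of $K$ and those of the copy. Both $K$ and $M$ embed injectively. For one-pointed $(M,c)$ the definition is the same with one node $k_1$.

\begin{lemma}\label{lem:glue}
If $(M,c,d)\equiv_k(M',c',d')$, then $(K\oplus M,\bar a)\equiv_k(K\oplus M',\bar a)$ for all $K$ and all tuples $\bar a$ of nodes of $K$. The same holds for one-pointed structures.
\end{lemma}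

\begin{proof}
Note first that $c=d$ iff $c'=d'$, since $c=d$ is a sentence of rank $0$. Duplicator copies everything inside $K$ and uses her winning strategy for $(M,c,d)$ and $(M',c',d')$ inside $M$ and $M'$. We describe moves in $K\oplus M$; moves in $K\oplus M'$ are answered symmetrically.

\emph{Set moves.} A set $A$ is split into $A\cap V_K$, which is copied, and $A\cap V_M$, which is answered in the $M$-game. The two answers agree on the interface, because $c,d$ are constants of the $M$-game. So their union restricts to the copied set on $V_K$ and to the game answer on $V_{M'}$.

\emph{Point moves.} A point of $V_K$ is copied. A point of $V_M\setminus\{c,d\}$ is answered in the $M$-game; the answer is outside $\{c',d'\}$, again because $c,d$ are constants.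

\emph{Final position.} Equalities and set memberships are preserved. Edges within $K$ and within $M$ are preserved, and there is no edge between a point of $K$ and a point of $M$ neither of which is an interface node. So Duplicator wins.
\end{proof}

\subsection{Proof of the theorems}

\begin{proof}[Proof that Theorem \ref{thm:main} is a case of Theorem \ref{thm:wide}]
C2RPQs are preserved under homomorphisms, monotone and isomorphism-invariant, and a fixed C2RPQ is evaluable in polynomial time: compute the relations $L_i(G)$ and try all maps from the variables. They are MSO-definable: for an atom $(z,L,z')$ take an $\varepsilon$-free NFA for $L$ with states $S$, initial states $I$ and final states $J$. Then $(z,L,z')$ holds iff for all families $(X_s)_{s\in S}$ of node sets closed under the transitions (forwards along $a$, backwards along $a^-$) with $z\in X_s$ for all $s\in I$, we have $z'\in X_s$ for some $s\in J$. Indeed, the least such family consists of the nodes reachable from $z$ in each state.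
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:wide}]
Let $k$ be the quantifier rank of an MSO definition of $q$.

\emph{The table.} For $a\in\Sigma$ let $\mathcal M_a^{\ne}$ be the class of all $(M,c,d)$ with $M$ finite, $M\models\Gamma$, $(c,a,d)\in E_M$ and $c\ne d$. Let $\mathcal M_a^{=}$ be the same with $c=d$, and $\mathcal M_\bullet$ the class of all $(M,c)$ with $M\models\Gamma$ finite and $c\in V_M$. From each of these classes choose one representative of every $\equiv_k$-class that occurs in it. This gives finite sets $\mathrm{Rep}_a^{\ne},\mathrm{Rep}_a^{=},\mathrm{Rep}_\bullet$, fixed once $q$ and $\Gamma$ are fixed.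

\emph{Choices.} Given $G$, a \emph{choice} $\mu$ assigns to each edge $(u,a,v)$ of $G$ an element of $\mathcal M_a^{\ne}$ if $u\ne v$, and of $\mathcal M_a^{=}$ if $u=v$, and to each node an element of $\mathcal M_\bullet$. Let $G[\mu]$ be $G$ with a fresh copy of $\mu(e)$ glued to each edge $e=(u,a,v)$ by $c\mapsto u$, $d\mapsto v$, and a fresh copy of $\mu(v)$ glued to each node $v$ by $c\mapsto v$. (The node pieces serve only the node constraints.)

\begin{claim}\label{cl:choice}
$\bar a\notin\mathrm{Cons}(G,q,\Gamma)$ iff there is a choice $\mu$ with values in the sets $\mathrm{Rep}$ such that $\bar a\notin q(G[\mu])$.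
\end{claim}

($\Leftarrow$) The graph $G[\mu]\supseteq G$ is finite. Every edge and every node of $G[\mu]$ lies in an injectively embedded copy of some piece: for an edge $e$ of $G$, the piece $\mu(e)$ contains $e$ as $(c,a,d)$. That copy satisfies $\Gamma$ by isomorphism-invariance, and by monotonicity the required $Q(x,y)$ or $Q(x)$ persists in $G[\mu]$. So $G[\mu]\models\Gamma$, and Lemma~\ref{lem:models} applies.

($\Rightarrow$) By Lemma~\ref{lem:models} there is a finite model $H\supseteq G$ with $\bar a\notin q(H)$. Put $\mu_0(e)=(H,u,v)$ for $e=(u,a,v)$ and $\mu_0(v)=(H,v)$. The identity maps from the copies of $H$ to $H$ agree on the glued nodes, and they combine to a homomorphism $G[\mu_0]\to H$ fixing $V_G$ pointwise. So $\bar a\notin q(G[\mu_0])$ by preservation under homomorphisms. Now replace the pieces one at a time by the representatives of their $\equiv_k$-classes. By Lemma~\ref{lem:glue}, with $K$ the rest of the structure, the truth value of $q(\bar a)$ never changes. This proves the claim.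

The representatives do not depend on $G$, so $|G[\mu]|=O(|G|)$, and there are finitely many $\mu$ with values in the table. The MSO-definable query $q$ can be evaluated on each finite graph $G[\mu]$, so trying all $\mu$ decides $\mathrm{CQA}(q,\Gamma)$. If $q$ is evaluable in polynomial time, guessing $\mu$ and checking $\bar a\notin q(G[\mu])$ puts the complement in NP.
\end{proof}

The hypotheses enter as follows. Single-edge left-hand sides and monotone right-hand sides make $G[\mu]$ a model; preservation of $q$ under homomorphisms allows us to pass from $H$ to $G[\mu_0]$; MSO-definability makes the table finite. Nothing about the constraint queries $Q$ has to be computable.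

\section{coNP-hardness: Theorem \ref{thm:hard}}\label{sec:hard}

\begin{proof}[Proof of Theorem \ref{thm:hard}]
Membership is Theorem~\ref{thm:main}. For hardness take
\[
\Gamma=\{c\subseteq r+g+b\},\qquad q(x,y)=(x,\ d(rer+geg+beb)d,\ y).
\]
Given an undirected loop-free graph $\mathcal G$, let $G$ have a node for each vertex $v$ with a loop $(v,c,v)$, edges $(v,e,w),(w,e,v)$ for each edge $\{v,w\}$ of $\mathcal G$, and new nodes $s,t$ with edges $(s,d,v),(v,d,t)$ for all $v$.

Let $H\supseteq G$ be a model with $(s,t)\notin q(H)$. Each $v$ has a loop labeled $r$, $g$ or $b$; choose one such letter for each $v$. If adjacent $v,w$ had the same letter, say $r$, the path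
\[
s\xrightarrow{d}v\xrightarrow{r}v\xrightarrow{e}w\xrightarrow{r}w\xrightarrow{d}t
\]
would give $(s,t)\in q(H)$. So the choice is a proper $3$-coloring. Conversely, add to $G$ the loops of a proper $3$-coloring. This is a model in which $r$-, $g$- and $b$-edges are loops at vertices, so a path witnessing $(s,t)\in q$ would have the above form, up to the color, with $v,w$ adjacent and of the same color; there is none. By Lemma~\ref{lem:models}, $(s,t)\in\mathrm{Cons}(G,q,\Gamma)$ iff $\mathcal G$ is not $3$-colorable.
\end{proof}

\section{Left-hand sides of length two: Theorem \ref{thm:undec}}\label{sec:undec}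

Constraints $l\subseteq l'$ between words act as rewriting rules $l\to l'$: in a model, the set of labels of paths between two given nodes is closed under them. Rules with $|l|\le 2$ simulate a Turing machine. The difficulty is that repairs are \emph{finite}, so a computation that does not accept must be refuted by a finite model. To obtain one we start from recursively inseparable sets: in the case to be refuted the run still halts.

\begin{proof}[Proof of Theorem \ref{thm:undec}]
Let $A_0,A_1$ be disjoint recursively inseparable r.e.\ sets of nonempty words; that is, no decidable set contains $A_0$ and is disjoint from $A_1$. Let $M$ be a deterministic Turing machine with a one-way infinite tape, which moves its head in every step and never moves left from the first cell, and which on input $w$ halts in state $\mathrm{acc}$ if $w\in A_0$, halts in state $\mathrm{rej}\neq\mathrm{acc}$ if $w\in A_1$, and otherwise diverges. No transition leaves $\mathrm{acc}$ or $\mathrm{rej}$. Let $A$ be its tape alphabet with blank $B$ (not an input letter), $Q$ its set of states and $p_0$ its initial state. Put $\Sigma=A\cup(Q\times A)\cup\{\triangleright,\triangleleft\}$; a letter $(p,a)$ marks the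 head position. Let $\mathcal R$ consist of the rules
\begin{itemize}
\item $(p,a)\,b\to a'\,(p',b)$ if $\delta(p,a)=(p',a',\text{right})$ and $b\in A$;
\item $b\,(p,a)\to(p',b)\,a'$ if $\delta(p,a)=(p',a',\text{left})$ and $b\in A$;
\item $\triangleleft\to B\triangleleft$, which supplies blank cells.
\end{itemize}
Let $\Gamma=\{l\subseteq l':(l\to l')\in\mathcal R\}$ and $q(x,y)=(x,\ \Sigma^*(\{\mathrm{acc}\}\times A)\Sigma^*,\ y)$. For $w=w_1\cdots w_n$ let $G_w$ be a simple path from $s$ to $t$ labeled $w^0=\triangleright(p_0,w_1)w_2\cdots w_n\triangleleft$.

\medskip\noindent\emph{Case $w\in A_0$.} Let $H\supseteq G_w$ be a model. The set of labels of $s$--$t$ paths of $H$ contains $w^0$ and is closed under $\mathcal R$. Each step of the run on $w$ is an application of a machine rule, preceded by $\triangleleft\to B\triangleleft$ if the head is to move right onto a cell not yet represented. So the set contains a word with a letter $(\mathrm{acc},a)$, and $(s,t)\in q(H)$. Hence $(s,t)\in\mathrm{Cons}(G_w,q,\Gamma)$ by Lemma~\ref{lem:models}.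

\medskip\noindent\emph{Case $w\in A_1$.} The run on $w$ has a finite set $\mathcal C$ of configurations, written as words in $A^*(Q\times A)A^*$. For $c\in\mathcal C$ let $\hat c$ be $c$ without trailing plain letters $B$, and put
\[
W=\bigcup_{c\in\mathcal C}\triangleright\,\hat c\,B^*\triangleleft .
\]
This set is regular and contains $w^0$. No word of $W$ contains a letter $(\mathrm{acc},a)$, since the run halts in $\mathrm{rej}$ and no transition leaves $\mathrm{acc}$. Moreover $W$ is closed under $\mathcal R$. The rule for $\triangleleft$ adds one blank. A machine rule applied to a word $\triangleright\hat cB^j\triangleleft$ must use the only head letter, and it yields $\triangleright x\triangleleft$ with $x$, up to trailing blanks, the successor of $c$, which is in $\mathcal C$.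

We need a finite model in which the $s$--$t$ labels lie in $W$. An arbitrary automaton for $W$ will not do: if an $l$-path leads from one state to another, closure of $W$ under $l\to l'$ does not provide an $l'$-path between \emph{the same} two states. The remedy is to take all states and edges that $W$ allows.

Let $U$ be the graph whose nodes are the pairs $(X,Y)$ of languages with
\[
X=\{\xi\in\Sigma^*:\xi Y\subseteq W\},\qquad Y=\{\eta\in\Sigma^*:X\eta\subseteq W\},
\]
with an $a$-edge from $(X,Y)$ to $(X',Y')$ iff $XaY'\subseteq W$. There are finitely many nodes: each $Y$ is an intersection of left quotients $\{\eta:\xi\eta\in W\}$ of the regular set $W$, of which there are finitely many, and $Y$ determines $X$.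

\medskip\noindent($*$) \emph{For every word $v\ne\varepsilon$, there is a $v$-path from $(X,Y)$ to $(X',Y')$ iff $XvY'\subseteq W$.}

\smallskip\noindent
We induct on $|v|$; length $1$ is the definition. Let $v=av'$ with $v'\neq\varepsilon$.
If the path goes through $(X_1,Y_1)$ after its first edge, then $XaY_1\subseteq W$ and, by induction, $X_1v'Y'\subseteq W$. The latter means $v'Y'\subseteq Y_1$, so $Xav'Y'\subseteq W$.
Conversely, let $Xav'Y'\subseteq W$. Put $X_1=\{\xi:\xi v'Y'\subseteq W\}$, which contains $Xa$, and $Y_1=\{\eta:X_1\eta\subseteq W\}$, which contains $v'Y'$. If $\xi Y_1\subseteq W$, then $\xi v'Y'\subseteq W$, so $\xi\in X_1$; and $X_1Y_1\subseteq W$. So $X_1=\{\xi:\xi Y_1\subseteq W\}$ and $(X_1,Y_1)$ is a node. There is an $a$-edge to it because $XaY_1\subseteq X_1Y_1\subseteq W$, and $X_1v'Y'\subseteq W$ gives a $v'$-path from it by induction. This proves ($*$).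

\smallskip
Since $W$ is closed under $\mathcal R$, $XlY'\subseteq W$ implies $Xl'Y'\subseteq W$ for each rule $l\to l'$. By ($*$), $U\models\Gamma$.

Let $I=(\{\xi:\xi W\subseteq W\},W)$ and $J=(W,\{\eta:W\eta\subseteq W\})$. Both are nodes. For $I$: if $\eta$ satisfies $\xi\eta\in W$ for all $\xi$ in the first component, then $\eta\in W$, as $\varepsilon$ is in the first component; the other inclusions are immediate. For $J$ use $\varepsilon$ in the second component. If $v\in W$, then $\xi v\eta\in W$ whenever $\xi W\subseteq W$ and $W\eta\subseteq W$; conversely take $\xi=\eta=\varepsilon$. So by ($*$) the labels of nonempty $I$--$J$ paths are exactly the words of $W$ (note $\varepsilon\notin W$). As $w^0\in W$, there is a homomorphism $f:G_w\to U$ with $f(s)=I$, $f(t)=J$.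

Finally let $H$ have node set $V_{G_w}\sqcup V_U$, projection $\pi=f\sqcup\mathrm{id}:V_H\to V_U$, and edges $(x,a,y)$ for all $x,y$ with $(\pi x,a,\pi y)\in E_U$. Then $G_w\subseteq H$. Paths of $H$ project to $U$, and every nonempty path of $U$ from $\pi x$ to $\pi y$ lifts to one from $x$ to $y$, with intermediate nodes taken in $V_U$. As all words in the constraints are nonempty, $H\models\Gamma$. Labels of $s$--$t$ paths lie in $W$, so $(s,t)\notin q(H)$ and $(s,t)\notin\mathrm{Cons}(G_w,q,\Gamma)$.

\medskip
If $\mathrm{CQA}(q,\Gamma)$ were decidable, the set of $w$ with $(s,t)\in\mathrm{Cons}(G_w,q,\Gamma)$ would be a decidable set containing $A_0$ and disjoint from $A_1$.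
\end{proof}

\section{The uniform algorithm: Theorem \ref{thm:uniform}}\label{sec:uniform}

\subsection{What has to be decided, and the plan}

By Lemma~\ref{lem:models} we must decide whether there is a \emph{finite} model $H\supseteq G$ with $\bar a\notin q(H)$. The plan is to unravel such a model into a tree of \emph{bags}. The root bag holds $G$; every other bag has bounded size and holds a few nodes and at most one edge. We describe the possible trees by a tree automaton, and fold a regular tree back into a finite graph.

The difficulty is the folding. For $\Gamma=\{a\subseteq ab\}$ and $q=\exists x\,(x,b^+,x)$ (Example~\ref{ex:Mn}) there is a tree without a $b$-cycle, but each finite folding of it has one. So bags must carry promises about the finite model to come. Call a pair of a node and a state of the automaton of the query a configuration. We record for each bag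
\begin{itemize}
\item a relation $R$: which configurations may reach which others in the finite model;
\item a total preorder $\preceq$ on configurations, imitating a linear order of the strongly connected components of the product of the finite model with the automaton. In a finite model such an order has no infinite strict chains; this is the \emph{thread condition} below, and it is what detects the forced $b$-cycle;
\item a set $\Theta$ of partial matches of $q$ that may exist.
\end{itemize}
The folding is done with a finite quotient $F/N$ of a free group $F$. It inevitably creates new paths, as a forward step repeated often enough becomes its own inverse modulo $N$. The preorder ensures that these were promised already. That no others appear, for suitable $N$, follows from a theorem of Herwig and Lascar.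

\subsection{Bags and demands}

Fix an input. If $\mathrm{Var}(q)=\emptyset$, then $q$ is trivially true, so let $\mathrm{Var}(q)\ne\emptyset$. Let the atoms of $q$ be $(z_i,L_i,z_i')$, $i\le m$, its free tuple $(x_1,\dots,x_r)$, and $\bar a=(a_1,\dots,a_r)$. We may assume that the $x_k$ are distinct: replace a repeated occurrence of $x$ in the tuple by a new variable $x'$ and add the atom $(x,\varepsilon,x')$.

\emph{Query automaton.} Let $\mathcal A$ be an NFA over $\Sigma^\pm$, possibly with $\varepsilon$-transitions, with state set $S$ and states $\alpha_i,\omega_i$ such that $L_i$ is the set of words leading from $\alpha_i$ to $\omega_i$. Let $S$ also contain a state $s_0$ that occurs in no transition; it will track equality of nodes. For a graph $B$, let $B\times\mathcal A$ be the directed graph on $V_B\times S$ with a step $(u,s)\to(v,t)$ whenever a transition from $s$ to $t$ reads $b\in\Sigma^\pm$ and $v$ is a \emph{$b$-neighbor} of $u$, meaning $(u,a,v)\in E_B$ if $b=a$ and $(v,a,u)\in E_B$ if $b=a^-$; and also whenever $u=v$ and there is an $\varepsilon$-transition from $s$ to $t$. Then $(u,v)\in L_i(B)$ iff $(u,\alpha_i)$ reaches $(v,\omega_i)$.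

\emph{Constraint automata.} Each $\gamma\in\Gamma$ has the form $(x,\ell_\gamma,y)\subseteq q_\gamma(x,y)$ with $\ell_\gamma\in\Sigma$. For each atom $\beta=(\zeta,M_\beta,\zeta')$ of $q_\gamma$ fix an $\varepsilon$-free NFA $\mathcal B_\beta$ for $M_\beta$ with one initial state $\sigma_\beta$. All these state sets are disjoint.

A \emph{bag} $p$ is a finite graph $B_p$ with node set $D_p$, possibly with \emph{path demands}: triples $(n,\sigma,m)$, read ``there is a path from $n$ to $m$ accepted from the state $\sigma$''. There are three kinds.
\begin{itemize}
\item The \emph{root bag}: $B_p=G$, no path demands.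
\item \emph{$\gamma$-head bags}: a set $D_p$ with a surjection $h:\mathrm{Var}(q_\gamma)\to D_p$ and no edges. Path demands: $(h(\zeta),\sigma_\beta,h(\zeta'))$ for each atom $\beta=(\zeta,M_\beta,\zeta')$ of $q_\gamma$.
\item \emph{Path bags}: $D_p=\{\mathit{cur},\mathit{nxt},\mathit{end}\}$, coincidences allowed, with a transition $(\sigma,b,\sigma')$ of some $\mathcal B_\beta$ and a single edge, which makes $\mathit{nxt}$ a $b$-neighbor of $\mathit{cur}$. The only path demand is $(\mathit{nxt},\sigma',\mathit{end})$.
\end{itemize}
Head and path bags have bounded size; we take $D_p\subseteq\{1,\dots,\kappa\}$ for a suitable $\kappa$, so there are finitely many.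

A path demand $(n,\sigma,m)$ is \emph{discharged} if $n=m$ and $\sigma$ is final. The \emph{demands} of $p$ are its undischarged path demands and all pairs $(\epsilon,\gamma)$ with $\epsilon=(u,\ell_\gamma,v)$ an edge of $B_p$. A demand of $p$ is \emph{answered} by an arrow $e:p\to p'$ with a partial injection $\iota_e:D_p\to D_{p'}$, as follows.
\begin{itemize}
\item For $(\epsilon,\gamma)$, $\epsilon=(u,\ell_\gamma,v)$: $p'$ is a $\gamma$-head bag, $\mathrm{dom}\,\iota_e=\{u,v\}$, $\iota_e(u)=h(x)$ and $\iota_e(v)=h(y)$.
\item For $(n,\sigma,m)$: $p'$ is a path bag whose transition leaves $\sigma$, $\mathrm{dom}\,\iota_e=\{n,m\}$, $\iota_e(n)=\mathit{cur}$ and $\iota_e(m)=\mathit{end}$. If $p$ itself is a path bag, $e$ is called a \emph{continuation} arrow.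
\end{itemize}
The nodes in $\mathrm{dom}\,\iota_e$ and their images form the \emph{interface} of $e$. The trees and graphs below have vertices carrying bags; we use the same letter $p$ for a vertex and its bag.

\subsection{Annotations}\label{sub:ann}

Put $\mathrm{Conf}(p)=D_p\times S$, the set of \emph{configurations}, and let $O(p)$ be $\mathrm{Conf}(p)$ together with two elements $\top,\bot$ and, if $p$ is a path bag, an element $\star$ (which will count the steps left on the current path). We index these elements by the bag, as in $\star_p$, when needed. An atom index $i$ \emph{crosses} $Y\subseteq\mathrm{Var}(q)$ if exactly one of $z_i,z_i'$ lies in $Y$. A \emph{fact} at $p$ is a pair $(Y,\pi)$ with $\emptyset\ne Y\subseteq\mathrm{Var}(q)$ and $\pi$ a map from the indices crossing $Y$ to $\mathrm{Conf}(p)$. It stands for a match of the part of $q$ on $Y$, for which $\pi(i)$ is a configuration reached from the $Y$-end of atom $i$ if that is $z_i$, and from which the $Y$-end can be reached if that is $z_i'$.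

An \emph{annotation} of $p$ is a triple $(R_p,\preceq_p,\Theta_p)$ such that:
\begin{itemize}
\item[(B1)] $R_p$ is a reflexive transitive relation on $\mathrm{Conf}(p)$ containing all steps of $B_p\times\mathcal A$.
\item[(B2)] $\preceq_p$ is a total preorder on $O(p)$ with $\bot\prec o\prec\top$ for all other $o$. If $R_p(c,d)$, then $d\preceq_p c$; if moreover $c\preceq_pd$, then $R_p(d,c)$.
\item[(B3)] $\Theta_p$ is a set of facts, none with $Y=\mathrm{Var}(q)$, and closed under the rules (F1)--(F3) below.
\item[(B4)] At the root bag, $R_p((u,s_0),(v,s_0))$ fails for all $u\ne v$.
\end{itemize}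
The rules build matches from single variables (F1), move their open ends along $R_p$ (F2), and join two matches (F3):
\begin{itemize}
\item[(F1)] Let $z\in\mathrm{Var}(q)$ and $v\in D_p$ with $R_p((v,\alpha_i),(v,\omega_i))$ for all $i$ with $z_i=z_i'=z$. If $z=x_k$ is free, let moreover $p$ be the root bag and $v=a_k$. Then $(\{z\},\pi)\in\Theta_p$, where $\pi(i)=(v,\alpha_i)$ if $z_i=z\ne z_i'$ and $\pi(i)=(v,\omega_i)$ if $z_i'=z\ne z_i$.
\item[(F2)] Let $(Y,\pi)\in\Theta_p$ and let $i$ cross $Y$. If $z_i\in Y$ and $R_p(\pi(i),c)$, or if $z_i'\in Y$ and $R_p(c,\pi(i))$, then the fact obtained by replacing the value $\pi(i)$ by $c$ is in $\Theta_p$.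
\item[(F3)] Let $(Y,\pi),(Y',\pi')\in\Theta_p$ with $Y\cap Y'=\emptyset$. Suppose $R_p(\pi(i),\pi'(i))$ whenever $z_i\in Y,z_i'\in Y'$, and $R_p(\pi'(i),\pi(i))$ whenever $z_i\in Y',z_i'\in Y$. Then $(Y\cup Y',\pi'')\in\Theta_p$, where $\pi''$ is the restriction of $\pi\cup\pi'$ to the indices crossing $Y\cup Y'$.
\end{itemize}
In (F3), an index crossing $Y\cup Y'$ crosses exactly one of $Y,Y'$, so $\pi''$ is well defined. Condition (B4) will guarantee that distinct nodes of $G$ are not identified by the folding.

An \emph{annotation of an arrow} $e:p\to p'$ is a total preorder $\preceq_e$ on the disjoint union $O(p)\sqcup O(p')$ such that: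
\begin{itemize}
\item[(E1)] $R_p((u,s),(v,t))\Leftrightarrow R_{p'}((\iota_eu,s),(\iota_ev,t))$ for $u,v\in\mathrm{dom}\,\iota_e$.
\item[(E2)] $\preceq_e$ extends $\preceq_p$ and $\preceq_{p'}$ (it restricts to them). Moreover $(u,s)\equiv_e(\iota_eu,s)$ for $u\in\mathrm{dom}\,\iota_e$, $\top_p\equiv_e\top_{p'}$ and $\bot_p\equiv_e\bot_{p'}$; and $\star_{p'}\prec_e\star_p$ if $e$ is a continuation arrow.
\item[(E3)] If all nodes of $\pi$ lie in $\mathrm{dom}\,\iota_e$, then $(Y,\pi)\in\Theta_p\Leftrightarrow(Y,\iota_e\pi)\in\Theta_{p'}$.
\end{itemize}

An \emph{annotated tree} is a rooted tree of annotated bags and annotated arrows (from parent to child) whose root is the root bag, whose other vertices are head or path bags, and in which the arrows from each vertex answer each of its demands exactly once. It may be infinite. The \emph{thread condition} is: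
\begin{itemize}
\item[(Th)] On no infinite branch $p_0\to p_1\to\cdots$ is there a sequence $o_i\in O(p_i)$ $(i\ge i_0)$ with $o_{i+1}\preceq o_i$ for all $i$ and $o_{i+1}\prec o_i$ infinitely often, nor one with $o_{i+1}\succeq o_i$ for all $i$ and $o_{i+1}\succ o_i$ infinitely often (with respect to the arrows $p_i\to p_{i+1}$).
\end{itemize}

A \emph{ranked blueprint} is a finite directed multigraph $X$ of annotated bags with annotated arrows, each answering a demand of its source, such that exactly one vertex $p_0$ is a root bag, the others are head or path bags, every vertex is reachable from $p_0$, and each demand of each vertex is answered by an outgoing arrow; together with maps $\rho_p:O(p)\to\mathbb Z$ such that, for each vertex, $\rho_p$ represents $\preceq_p$ (that is, $o\preceq_p o'\Leftrightarrow\rho_p(o)\le\rho_p(o')$) and, for each arrow $e:p\to p'$, $\rho_p\sqcup\rho_{p'}$ represents $\preceq_e$.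

\begin{proposition}\label{prop:main}
The following are equivalent:
\begin{itemize}
\item[(i)] there is a finite $H\supseteq G$ with $H\models\Gamma$ and $\bar a\notin q(H)$;
\item[(ii)] there is an annotated tree satisfying \textup{(Th)};
\item[(iii)] there is a ranked blueprint.
\end{itemize}
\end{proposition}

We use \emph{Rabin's theorem} in this form: emptiness of regular languages of labeled trees of bounded branching is decidable, and a nonempty one contains a regular tree, that is, one with finitely many subtrees up to isomorphism. The set of trees in (ii) is a regular language computable from the input: there are finitely many labels, branching is bounded, all conditions but (Th) are local, and (Th) is an $\omega$-regular condition on branches (a B\"uchi automaton can guess a violating sequence). So Proposition~\ref{prop:main}, Lemma~\ref{lem:models} and Rabin's theorem prove the first part of Theorem~\ref{thm:uniform}.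

\begin{example}\label{ex:thread}
We watch the conditions detect the cycle in the case $\Gamma=\{a\subseteq ab\}$, $G=\{(s,a,t)\}$ with $s\ne t$, $q=\exists x\,(x,b^+,x)$. Let $\mathcal A$ have transitions $\alpha\xrightarrow{b}\omega$ and $\omega\xrightarrow{b}\omega$. The constraint automaton is $\sigma_0\xrightarrow{a}\sigma_1\xrightarrow{b}\sigma_2$, with $\sigma_2$ final. Consider a tree that always chooses new nodes for $\mathit{nxt}$ where it can. Write $n_0=t$, and use the same name for nodes identified by the maps $\iota_e$. The edge $(s,a,n_i)$ leads to a head bag on $\{s,n_i\}$, and this to a path bag $P_{i+1}$ on $\{s,n_{i+1},n_i\}$ with edge $(s,a,n_{i+1})$. Its path demand $(n_{i+1},\sigma_1,n_i)$ leads to a path bag $P'_{i+1}$; since no transition leaves $\sigma_2$, there $\mathit{nxt}=\mathit{end}=n_i$ and the edge is $(n_{i+1},b,n_i)$. The edge demand of $P_{i+1}$ leads to the next head bag, on $\{s,n_{i+1}\}$, and so on.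

By (B1) at $P'_{i+1}$ and (E1), $R((n_{i+1},\omega),(n_i,\omega))$ holds at $P'_{i+1}$ and at $P_{i+1}$, so $(n_i,\omega)\preceq(n_{i+1},\omega)$ there by (B2). Thus the configurations $(n_i,\omega)$ form an ascending sequence along the branch through all $P_i$. If (Th) holds, not all steps from some point on are strict, so $(n_{i+1},\omega)\preceq(n_i,\omega)$ for some $i$. Then (B2) yields the reverse promise $R((n_i,\omega),(n_{i+1},\omega))$ at $P_{i+1}$, and (E1) passes it to $P'_{i+1}$. There $R((n_{i+1},\alpha),(n_i,\omega))$ by (B1), so $R((n_{i+1},\alpha),(n_{i+1},\omega))$ by transitivity. Rule (F1) puts $(\{x\},\emptyset)$ into $\Theta$, and $\{x\}=\mathrm{Var}(q)$ violates (B3). So this tree has no annotation satisfying (Th).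
\end{example}

\subsection{From a finite model to an annotated tree: (i)$\Rightarrow$(ii)}

Let $H$ be as in (i) and let $\leadsto$ be reachability in $H\times\mathcal A$. Number the strongly connected components of $H\times\mathcal A$ by distinct positive integers along a linear extension of the reachability order. This gives $\nu:V_H\times S\to\{1,2,\dots\}$ such that $c\leadsto d$ implies $\nu(d)\le\nu(c)$, and $\nu(c)=\nu(d)$ iff $c,d$ lie in the same component.

\emph{The tree.} We build a tree of bags $p$ with \emph{injective} homomorphisms $f_p:B_p\to H$ such that every path demand $(n,\sigma,m)$ of $p$ is \emph{good}: some path of $H$ from $f_p(n)$ to $f_p(m)$ has a label accepted from $\sigma$.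
\begin{itemize}
\item At the root, $f_p$ is the inclusion $G\subseteq H$.
\item \emph{Demand $((u,\ell_\gamma,v),\gamma)$.} As $H\models\gamma$, there is a map $h:\mathrm{Var}(q_\gamma)\to V_H$ witnessing $(f_p(u),f_p(v))\in q_\gamma(H)$. The child is the head bag on a copy of $h(\mathrm{Var}(q_\gamma))$. Its path demands are good. Since $f_p$ is injective and $h(x)=f_p(u)$, $h(y)=f_p(v)$, the map $\iota_e$ is a well-defined injection.
\item \emph{Undischarged path demand $(n,\sigma,m)$.} A shortest witness of its goodness has length $j\ge1$: length $0$ would mean $f_p(n)=f_p(m)$, so $n=m$, and $\sigma$ final. Let its first step lead to the node $n'$ and the state $\sigma'$. The child is the path bag on a copy of $\{f_p(n),n',f_p(m)\}$ with $\mathit{cur},\mathit{nxt},\mathit{end}$ these nodes in this order, with the transition and the edge of this step. Its demand $(\mathit{nxt},\sigma',\mathit{end})$ is good with shortest witness of length $j-1$. Give the element $\star$ of the child the value $j$.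
\end{itemize}
In all cases $f_{p'}\circ\iota_e=f_p$ on $\mathrm{dom}\,\iota_e$. Values of $\star$ are positive, bounded over the whole tree (by the number of nodes of $H$ times the largest number of states of a $\mathcal B_\beta$), and drop by $1$ along continuation arrows.

\emph{The annotation.} Write $f_p(u,s)=(f_p(u),s)$. Let $R_p(c,d)$ iff $f_p(c)\leadsto f_p(d)$. Give $(u,s)$ the value $\nu(f_p(u),s)$, $\bot$ the value $0$, and $\top$ one value, the same for all bags, larger than all others. Let $\preceq_p$ and $\preceq_e$ compare values. Let $\Theta_p$ be the set of facts $(Y,\pi)$ \emph{true in $H$}: there is $h:Y\to V_H$ such that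
\begin{itemize}
\item $h(x_k)=a_k$ for free $x_k\in Y$;
\item $(h(z_i),\alpha_i)\leadsto(h(z_i'),\omega_i)$ if $z_i,z_i'\in Y$;
\item $(h(z_i),\alpha_i)\leadsto f_p(\pi(i))$ if only $z_i\in Y$;
\item $f_p(\pi(i))\leadsto(h(z_i'),\omega_i)$ if only $z_i'\in Y$.
\end{itemize}

\emph{Verification.} (B1) holds as $f_p$ is a homomorphism. (B2): if $c'\leadsto d'$, then $\nu(d')\le\nu(c')$; if also $\nu(c')\le\nu(d')$, then $c',d'$ lie in one component and $d'\leadsto c'$. No true fact has $Y=\mathrm{Var}(q)$, because $\bar a\notin q(H)$. (F1): take $h(z)=f_p(v)$; at the root, $f_p(a_k)=a_k$. (F2) is transitivity of $\leadsto$. (F3): take the union of the two maps; for an atom with $z_i\in Y$, $z_i'\in Y'$ we have $(h(z_i),\alpha_i)\leadsto f_p(\pi(i))\leadsto f_p(\pi'(i))\leadsto(h(z_i'),\omega_i)$, and the other direction is symmetric. (B4) holds as $s_0$ is isolated and $f_p$ is injective. (E1)--(E3) hold since all data on configurations and facts depend only on images in $H$, since $f_{p'}\iota_e=f_p$ on the interface, and since $\star$ drops along continuation arrows. (Th) holds because values are integers in a bounded range. \qed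

\subsection{From an annotated tree to a ranked blueprint: (ii)$\Rightarrow$(iii)}

By Rabin's theorem there is a regular annotated tree satisfying (Th). It is the unfolding, from its root, of a finite graph $X_0$ of annotated bags all of whose vertices are reachable from the root. Arrows of $X_0$ only compare neighboring bags. We must replace the local preorders by integers that are consistent along arrows and stay in a bounded range, so that finitely many rank functions suffice. The idea is to leave wide gaps where many further strict steps may still have to be inserted.

For a vertex $p$ of $X_0$ and $o\in O(p)$, let $\mathrm{dn}(p,o)$ be the maximal number of strict steps in a sequence $o=o^0,o^1,\dots$ along a directed path $p=p^0\to p^1\to\cdots$ of $X_0$ with $o^{i+1}\preceq o^i$ for all $i$; let $\mathrm{up}(p,o)$ be the same with $\succeq$. These numbers are finite: otherwise, as there are finitely many pairs, some sequence has two strict steps starting from the same pair $(p^i,o^i)$. Repeating the cycle between them, after a path from the root to $p^i$, gives an infinite branch violating (Th). Prepending one step shows, for an arrow $e:p\to p'$, $o\in O(p)$ and $o'\in O(p')$: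
\begin{align}
o'\preceq_eo&\ \Rightarrow\ \mathrm{dn}(p',o')\le\mathrm{dn}(p,o),\ \text{ with } \mathrm{dn}(p',o')\le\mathrm{dn}(p,o)-1 \text{ if } o'\prec_eo;\label{eq:dn}\\
o'\succeq_eo&\ \Rightarrow\ \mathrm{up}(p',o')\le\mathrm{up}(p,o),\ \text{ with } \mathrm{up}(p',o')\le\mathrm{up}(p,o)-1 \text{ if } o'\succ_eo.\label{eq:up}
\end{align}

Let $K=1+\max_p|O(p)|$. Call $\rho:O(p)\to\mathbb Z$ \emph{good} for $p$ if it represents $\preceq_p$ and
\[
o\succ_p o'\ \Rightarrow\ \rho(o)-\rho(o')\ge K^{\mathrm{dn}(p,o)+\mathrm{up}(p,o')}.
\]
The root has a good $\rho_0$: space its classes by the maximum of all $K^{\mathrm{dn}(p,o)+\mathrm{up}(p,o')}$.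

\begin{claim}\label{cl:rank}
If $\rho$ is good for $p$ and $e:p\to p'$ is an arrow of $X_0$, there is a good $\rho'$ for $p'$ such that $\rho\sqcup\rho'$ represents $\preceq_e$.
\end{claim}

\begin{proof}
Consider the equivalence classes of $\preceq_e$. \emph{Old} classes meet $O(p)$ and have a value, given by $\rho$. \emph{New} classes are contained in $O(p')$; by (E2) they lie strictly between the old classes of $\bot$ and $\top$. For classes $C\succ C'$ let $g(C,C')$ be the maximum of $1$ and all numbers $K^{\mathrm{dn}(p',o)+\mathrm{up}(p',o')}$ with $o\in C\cap O(p')$ and $o'\in C'\cap O(p')$. Define the values of new classes in increasing order by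
\[
\rho(C)=\max_{C'\prec C}\bigl(\rho(C')+g(C,C')\bigr),
\]
the maximum being over all classes below $C$, old and new. It suffices to show
\begin{equation}\label{eq:gap}
\rho(C)-\rho(C')\ge g(C,C')\qquad\text{for all } C\succ C',
\end{equation}
since then $\preceq_e$ is represented and the induced $\rho'$ on $O(p')$ is good. If $C$ is new, \eqref{eq:gap} holds by definition. Let $C$ be old and pick $\bar o\in C\cap O(p)$.

\emph{$C'$ is old.} Pick $\bar o'\in C'\cap O(p)$. By \eqref{eq:dn} and \eqref{eq:up}, $g(C,C')\le K^{\mathrm{dn}(p,\bar o)+\mathrm{up}(p,\bar o')}\le\rho(C)-\rho(C')$, as $\rho$ is good.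

\emph{$C'$ is new.} Unwinding the definition of $\rho(C')$ we find $C_0\prec C_1\prec\dots\prec C_l=C'$ with $l\ge1$, $C_0$ old, $C_1,\dots,C_l$ new, and
$\rho(C')=\rho(C_0)+\sum_{i=1}^lg(C_i,C_{i-1})$. Pick $\bar o_0\in C_0\cap O(p)$ and put $d=\mathrm{dn}(p,\bar o)$, $u=\mathrm{up}(p,\bar o_0)$. The elements of $C_1,\dots,C_l$ are strictly below $\bar o$ and strictly above $\bar o_0$, so by \eqref{eq:dn} and \eqref{eq:up} they have $\mathrm{dn}\le d-1$ and $\mathrm{up}\le u-1$; in particular $d,u\ge1$. Elements of $C\cap O(p')$ have $\mathrm{dn}\le d$, and those of $C_0\cap O(p')$ have $\mathrm{up}\le u$. So each of the $l+1$ numbers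
\[
g(C_1,C_0),\ \dots,\ g(C_l,C_{l-1}),\ g(C,C_l)
\]
is at most $K^{d+u-1}$. As $l$ is at most the number of new classes, $l+1\le K$, and the sum of these numbers is at most $K^{d+u}\le\rho(C)-\rho(C_0)$, because $\rho$ is good. Subtracting the first $l$ of them gives \eqref{eq:gap}.
\end{proof}

Since $\top_p\equiv_e\top_{p'}$ and $\bot_p\equiv_e\bot_{p'}$, all values produced by the claim stay in $[\rho_0(\bot),\rho_0(\top)]$. Start with $(\text{root},\rho_0)$ and, for each reached pair $(p,\rho)$ and each arrow $p\to p'$ of $X_0$, choose one pair $(p',\rho')$ as in Claim~\ref{cl:rank}. Only finitely many pairs are reached. With the arrows inherited from $X_0$ and the rank functions $\rho$ they form a ranked blueprint. The root bag occurs only in $(\text{root},\rho_0)$, since no arrow enters a root bag. \qed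

\subsection{Systems of coset conditions in free groups}

The folding will rest on one external theorem. For a finite relational language $\mathcal L$ and a finite set $\mathcal T$ of finite $\mathcal L$-structures, call a structure \emph{$\mathcal T$-free} if no member of $\mathcal T$ maps homomorphically to it. A \emph{partial automorphism} is an isomorphism between induced substructures.

\begin{theorem}[{Herwig--Lascar \cite[Thm.~3.2]{HL}}]\label{thm:HL}
Let $C_1\subseteq C_2$ be $\mathcal T$-free structures, $C_1$ finite, and let $f_1,\dots,f_n$ be partial automorphisms of $C_1$ that extend to automorphisms of $C_2$. Then there are a finite $\mathcal T$-free $C_3\supseteq C_1$ and automorphisms of $C_3$ extending the $f_i$.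
\end{theorem}

We use it in the following form: a system of coset conditions that is unsolvable in a free group is already unsolvable modulo some normal subgroup of finite index.

\begin{lemma}\label{lem:systems}
Let $F$ be a free group with finite basis $\mathcal E$. Consider finitely many conditions $x_{s(j)}^{-1}x_{t(j)}\in h_jH_j$ $(j\in\mathcal J)$ in finitely many variables, with $h_j\in F$ and $H_j\le F$ finitely generated. If they have no solution in $F$, there is a normal subgroup $N\le F$ of finite index such that $x_{s(j)}^{-1}x_{t(j)}\in h_jH_jN$ $(j\in\mathcal J)$ has no solution in $F$.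
\end{lemma}

\begin{proof}
The condition for $j$ says $x_{t(j)}H_j=x_{s(j)}h_jH_j$, an equality of points of $F/H_j$. So let $C_2$ be the structure with universe $F\sqcup\bigsqcup_jF/H_j$, unary predicates $P_0,P_j$ for the sorts, and relations
\[
R_j=\{(x,xh_jH_j):x\in F\},\qquad S_j=\{(x,xH_j):x\in F\}.
\]
Let $T$ consist of the variables (in $P_0$) and points $c_j$ (in $P_j$) with $R_j(x_{s(j)},c_j)$ and $S_j(x_{t(j)},c_j)$. Homomorphisms $T\to C_2$ correspond to solutions in $F$, so $C_2$ is $\{T\}$-free. The group $F$ acts on $C_2$ by left multiplication.

Let $C_1$ be the induced substructure on $1\in F$ and, in sort $j$, all $vH_j$ with $v$ a suffix of the reduced word of $h_j$ or of an element of a fixed finite generating set of $H_j$ (the empty and the full suffix included). For $e\in\mathcal E$ let $f_e$ be left multiplication by $e$ restricted to $\{c\in C_1:ec\in C_1\}$. Theorem~\ref{thm:HL} gives a finite $\{T\}$-free $C_3\supseteq C_1$ and automorphisms $\theta_e\supseteq f_e$ of $C_3$. Let $F$ act on $C_3$ by $e\mapsto\theta_e$, and let $N$ be the kernel, a normal subgroup of finite index. Write $[c]$ for $c\in C_1$ viewed in $C_3$.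

For the suffixes $v$ above, $v\cdot[H_j]=[vH_j]$, by induction on the length. Let $v=e^{\pm1}v'$. Both $v'H_j$ and $vH_j$ lie in $C_1$, so $f_e$ maps $v'H_j$ to $vH_j$, respectively $vH_j$ to $v'H_j$; hence $e^{\pm1}\cdot[v'H_j]=[vH_j]$. Taking full suffixes, $h_j\cdot[H_j]=[h_jH_j]$, and the generators of $H_j$, hence all its elements, fix $[H_j]$.

Suppose $(x_i)$ solves the conditions modulo $N$. Map $x_i\mapsto x_i\cdot[1]$ and $c_j\mapsto x_{t(j)}\cdot[H_j]$. The action preserves the predicates and relations, and $S_j([1],[H_j])$ and $R_j([1],[h_jH_j])$ hold. So $S_j$ is preserved. Since $x_{t(j)}\in x_{s(j)}h_jH_jN$, and $N$ acts trivially and $H_j$ fixes $[H_j]$, we get $x_{t(j)}\cdot[H_j]=x_{s(j)}h_j\cdot[H_j]=x_{s(j)}\cdot[h_jH_j]$, so $R_j$ is preserved too. This is a homomorphism $T\to C_3$, a contradiction.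
\end{proof}

\subsection{From a ranked blueprint to a finite model: (iii)$\Rightarrow$(i)}\label{sub:fold}

Let $X$ be a ranked blueprint, $\mathcal E$ its set of arrows and $F$ the free group on $\mathcal E$. Taking one copy of each bag for each element of $F$ and gluing along the arrows would give an infinite model. We take instead one copy for each element of a finite quotient $F/N$. The result is always a finite model of $\Gamma$; the work is to choose $N$ such that the folding neither identifies nodes of $G$ nor creates a match of $q$ at $\bar a$.

\medskip\noindent\textbf{The folded model.} For a normal subgroup $N$ of finite index, let $H_N$ have as nodes the classes $[p,gN,u]$ of triples ($p\in X$, $g\in F$, $u\in D_p$) under the equivalence generated by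
\[
(p,gN,u)\sim(p',geN,\iota_e(u))\qquad(e:p\to p',\ u\in\mathrm{dom}\,\iota_e),
\]
and edges $([p,gN,u],a,[p,gN,v])$ for $(u,a,v)\in E_{B_p}$. This graph is finite.

\begin{lemma}\label{lem:HNmodel}
$H_N\models\Gamma$.
\end{lemma}

\begin{proof}
Let an edge be given by $(u,\ell_\gamma,v)\in E_{B_p}$ and $gN$. An arrow $e:p\to p'$ answers the demand $((u,\ell_\gamma,v),\gamma)$. Map each $z\in\mathrm{Var}(q_\gamma)$ to $[p',geN,h(z)]$. Then $x\mapsto[p,gN,u]$ and $y\mapsto[p,gN,v]$. Each atom $\beta=(\zeta,M_\beta,\zeta')$ gives the path demand $(h(\zeta),\sigma_\beta,h(\zeta'))$ at $p'$. Follow the answering arrows from bag to bag, as long as the current path demand is undischarged. In each path bag, $\mathit{cur}$ and $\mathit{end}$ are the nodes of $H_N$ given by the previous demand, the edge of the bag is a step from $\mathit{cur}$ to $\mathit{nxt}$ reading the letter of a transition, and the demand continues at $\mathit{nxt}$ with the new state. By (E2), $\rho(\star)$ strictly decreases along continuation arrows. As $X$ is finite, the chain stops, and it can only stop at a discharged demand. So there is a path with label in $M_\beta$ from the image of $\zeta$ to that of $\zeta'$.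
\end{proof}

\medskip\noindent\textbf{Walks.} Let $\mathcal W$ be the finite directed graph, with edges labeled in $F$, on the set of triples $(p,u,s)$ with $p\in X$, $u\in D_p$, $s\in S$, and with the following transitions:
\begin{itemize}
\item \emph{internal}: $(p,u,s)\to(p,v,t)$ with label $1$, for each step $(u,s)\to(v,t)$ of $B_p\times\mathcal A$;
\item \emph{transfers}: $(p,u,s)\to(p',\iota_eu,s)$ with label $e$, for $e:p\to p'$ and $u\in\mathrm{dom}\,\iota_e$, and back with label $e^{-1}$.
\end{itemize}
The label of a walk is the product of its labels, and $\Lambda(c,c')\subseteq F$ is the set of labels of walks from $c$ to $c'$. A walk with label $w$ changes the coset $gN$ to $gwN$. With cosets tracked in this way, two triples $(p,gN,u)$ represent the same node of $H_N$ iff they are joined by transfers, and each step of $H_N\times\mathcal A$ is an internal transition between suitable representatives. Therefore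
\begin{equation}\label{eq:walk}
([p,gN,u],s)\ \text{reaches}\ ([p',g'N,u'],t)\ \text{in}\ H_N\times\mathcal A\iff g^{-1}g'\in\Lambda\bigl((p,u,s),(p',u',t)\bigr)N.
\end{equation}
For $s=t=s_0$ there are no internal transitions, so
\begin{equation}\label{eq:inj}
[p_0,N,u]=[p_0,N,v]\iff 1\in\Lambda\bigl((p_0,u,s_0),(p_0,v,s_0)\bigr)N .
\end{equation}

We would like to apply Lemma~\ref{lem:systems} to such conditions, but $\Lambda(c,c')$ need not be built from subgroups. Suppose an internal transition from $c$ to $d$, followed by the transfer along an arrow $e:p\to p$ from $d$ back to $c$, cannot be undone. Then $\Lambda(c,c)$ may be the monoid $\{e^k:k\ge0\}$. Modulo $N$, however, it becomes a group, as $e^{-1}\in e^{n-1}N$ for $n=|F/N|$. So we may as well add the inverses from the start.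

Let $\hat{\mathcal W}$ be $\mathcal W$ plus the inverses, with label $1$, of all internal transitions inside strongly connected components (SCCs) of $\mathcal W$, and let $\hat\Lambda(c,c')\supseteq\Lambda(c,c')$ be the corresponding label sets.

\begin{lemma}\label{lem:hat}
\begin{itemize}
\item[(a)] $\Lambda(c,c')N=\hat\Lambda(c,c')N$ for every normal subgroup $N$ of finite index.
\item[(b)] $\hat\Lambda(c,c')$ is a finite union of finite products of cosets $hP$ of finitely generated subgroups $P\le F$.
\item[(c)] If $\hat{\mathcal W}$ has an internal transition, or the inverse of one, from $(p,u,s)$ to $(p,v,t)$, then $R_p((u,s),(v,t))$.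
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $c_1\to d_1$ be an internal transition inside an SCC and $v$ the label of a walk of $\mathcal W$ from $d_1$ to $c_1$. With $n=|F/N|$, the walk that goes from $d_1$ to $c_1$ in this way and then repeats $n-1$ times the transition $c_1\to d_1$ and the same walk back has label $v^n\in N$. It can replace the inverse transition $d_1\to c_1$: since $N$ is normal, the coset of the label of the whole walk does not change.

(b) Transfers stay inside an SCC, since they occur in both directions. Inside an SCC, $\hat{\mathcal W}$ is symmetric, with inverse labels on reversed transitions. Let $\Pi(c,d)$ be the set of labels of walks of $\hat{\mathcal W}$ inside the SCC from $c$ to $d$. Then $\Pi(d,d)$ is a subgroup and $\Pi(c,d)=h\,\Pi(d,d)$ for any $h\in\Pi(c,d)$. The subgroup is finitely generated: choose for each vertex $x$ of the SCC a walk inside it from $d$ to $x$, with label $t_x$ and $t_d=1$; then $\Pi(d,d)$ is generated by the elements $t_x\lambda t_y^{-1}$, one for each transition $x\to y$ with label $\lambda$ inside the SCC. A walk from $c$ to $c'$ passes through distinct SCCs $C_0,\dots,C_l$ joined by internal transitions $d_i\to c_{i+1}$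 with label $1$. So $\hat\Lambda(c,c')$ is the union, over the finitely many such data with $c_0=c$, $d_l=c'$, of the products $\Pi(c_0,d_0)\cdots\Pi(c_l,d_l)$.

(c) For internal transitions this is (B1). For inverses, extend $\rho$ to the vertices of $\mathcal W$ by $\rho(p,u,s)=\rho_p(u,s)$. Along transitions of $\mathcal W$ it does not increase: internal transitions satisfy $R_p$ by (B1), so the rank does not increase by (B2), and transfers preserve it by (E2). So $\rho$ is constant on SCCs. If $(p,c)\to(p,d)$ is internal inside an SCC, then $R_p(c,d)$ and $c\preceq_pd$, hence $R_p(d,c)$ by (B2).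
\end{proof}

Part (c) is where the ranks, and behind them the thread condition, are needed.

\medskip\noindent\textbf{The systems.} For a subset $P\subseteq F$, a condition $x^{-1}y\in P$ is said to hold \emph{modulo $N$} if $x^{-1}y\in PN$. Suppose $\bar a\in q(H_N)$, where $a_k$ is read as $[p_0,N,a_k]$. Fix a match of $q$ and choose representatives $(p_z,g_zN,v_z)$ of the images of the variables $z\in\mathrm{Var}(q)$, with $(p_0,N,a_k)$ and $g_{x_k}=1$ for $x_k$. By \eqref{eq:walk} and Lemma~\ref{lem:hat}(a), the $g_z$ together with $y_0=1$ form a solution modulo $N$ of the system
\[
(\mathcal S)\quad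
\begin{cases}
g_{z_i}^{-1}g_{z_i'}\in\hat\Lambda\bigl((p_{z_i},v_{z_i},\alpha_i),(p_{z_i'},v_{z_i'},\omega_i)\bigr) & (i\le m),\\[2pt]
y_0^{-1}g_{x_k}\in\{1\} & (k\le r),
\end{cases}
\]
in the unknowns $g_z$ and $y_0$. There is one such system for each choice of $(p_z,v_z)_z$ with $p_{x_k}=p_0$ and $v_{x_k}=a_k$, so there are finitely many. If the map $u\mapsto[p_0,N,u]$ on $V_G$ is not injective, then by \eqref{eq:inj} for some $u\ne v$ the system
\[
(\mathcal I_{u,v})\quad x^{-1}x\in\hat\Lambda\bigl((p_0,u,s_0),(p_0,v,s_0)\bigr)
\]
is solvable modulo $N$. By Lemma~\ref{lem:hat}(b), each of these systems splits into finitely many systems as in Lemma~\ref{lem:systems}: a condition $x^{-1}y\in P_0P_1\cdots P_l$ with cosets $P_i$ becomes the chain $x^{-1}y_1\in P_0$, $y_1^{-1}y_2\in P_1$, \dots, $y_l^{-1}y\in P_l$ with auxiliary unknowns. A solution modulo $N$ of the original system is one of some split system: if $x^{-1}y=\pi_0\cdots\pi_ln$ with $\pi_i\in P_i$ and $n\in N$, put $y_i=x\pi_0\cdots\pi_{i-1}$. Conversely, multiplying along the chains, a solution in $F$ of a split system gives a solution in $F$ of the original one.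

\begin{lemma}\label{lem:unsolv}
None of the systems $(\mathcal S)$ and $(\mathcal I_{u,v})$, $u\ne v$, is solvable in $F$.
\end{lemma}

\begin{proof}[Proof of (iii)$\Rightarrow$(i), given Lemma \ref{lem:unsolv}]
No split system is solvable in $F$. Lemma~\ref{lem:systems} gives a normal subgroup of finite index for each of the finitely many split systems; let $N$ be their intersection, again normal and of finite index. No split system is solvable modulo $N$. So $V_G$ embeds into $H_N$ by $u\mapsto[p_0,N,u]$, and after renaming nodes $G\subseteq H_N$. By Lemma~\ref{lem:HNmodel}, $H_N\models\Gamma$; and $\bar a\notin q(H_N)$.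
\end{proof}

\subsection{Unsolvability in the free group}

\begin{proof}[Proof of Lemma \ref{lem:unsolv}]
Let $\mathbb T$ be the graph on $X\times F$ with an edge between $(p,g)$ and $(p',ge)$ for each arrow $e:p\to p'$. A walk in $\mathbb T$ without backtracking reads a reduced word over $\mathcal E^{\pm1}$. If it is nonempty, it does not return to the same group element. So $\mathbb T$ is a forest. It is the place where the unfolded model lives. A solution of a system in $F$ would be an actual match, or an actual identification of nodes, there; we show that the annotation would have recorded it.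

Walks of $\hat{\mathcal W}$ lift to $\mathbb T$: given a start vertex $(p,g)$, the walk is at each time at a vertex $b$ of $\mathbb T$ in a configuration of the corresponding bag. Internal transitions and their inverses stay at $b$; transfers move along edges of $\mathbb T$. Write $R_b,\Theta_b$ for the annotation of the bag at $b$.

\medskip\noindent(T1) \emph{If a lifted walk is at $b$ in configuration $c$ and later at $b$ in configuration $d$, then $R_b(c,d)$.}

\smallskip\noindent
We induct on the length of the segment. Length $0$ is reflexivity. If $b$ is visited in between, use induction and transitivity. A single step staying at $b$ is Lemma~\ref{lem:hat}(c). Otherwise the segment leaves $b$ to a neighbor $b_1$ and, as $\mathbb T$ is a forest, returns from $b_1$ by the same edge. Let $c_1,d_1$ be the configurations after leaving and before returning. By induction $R_{b_1}(c_1,d_1)$. The nodes of $c_1,d_1$ lie in the interface of the edge and correspond to those of $c,d$, so (E1) gives $R_b(c,d)$.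

\medskip\noindent\emph{Systems $(\mathcal I_{u,v})$, $u\neq v$.} A solution means $1\in\hat\Lambda((p_0,u,s_0),(p_0,v,s_0))$. Then there is a lifted walk from $(u,s_0)$ at $(p_0,1)$ to $(v,s_0)$ at $(p_0,1)$, and (T1) gives $R_{p_0}((u,s_0),(v,s_0))$, contradicting (B4).

\medskip\noindent\emph{Systems $(\mathcal S)$.} Suppose there is a solution. By left translation we may assume $y_0=1$. Put $b_z=(p_z,g_z)$. Then the free variables sit at $(p_0,1)$, and for each atom there is a lifted walk $W_i$ from $(v_{z_i},\alpha_i)$ at $b_{z_i}$ to $(v_{z_i'},\omega_i)$ at $b_{z_i'}$. So variables joined by atoms sit in the same component of $\mathbb T$. Left translations are automorphisms of all the data. Since every vertex of $X$ is reachable from $p_0$, for every $p$ some $(p,g')$ lies in the component of $(p_0,1)$. So each connected component of $q$ without free variables can be translated, with its walks, into the component of $(p_0,1)$; those with free variables are there already. Let $\mathbb T_0$ be a finite subtree containing all $b_z$ and all walks $W_i$. Choose a root for it, let $\mathbb T_b$ be the subtree of $\mathbb T_0$ consisting of $b$ and everything below it, and $Y_b=\{z:b_z\in\mathbb T_b\}$.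 The direction of arrows plays no role here, since (E1) and (E3) are equivalences.

\medskip\noindent(T2) \emph{If $Y_b\ne\emptyset$, then $(Y_b,\pi_b)\in\Theta_b$, where for $i$ crossing $Y_b$ the value $\pi_b(i)$ is the configuration of $W_i$ just before it first leaves $\mathbb T_b$ if $z_i\in Y_b$, and just after it last enters $\mathbb T_b$ if $z_i'\in Y_b$.}

\smallskip\noindent
Both configurations are at $b$, since $\mathbb T_b$ is attached to the rest of $\mathbb T_0$ only at $b$. We proceed by induction from the leaves upwards.

\emph{Facts from the children.} Let $b'$ be a child of $b$ with $Y_{b'}\ne\emptyset$. By induction $(Y_{b'},\pi_{b'})\in\Theta_{b'}$, and the nodes of $\pi_{b'}$ lie in the interface with $b$, since $W_i$ crosses the edge between $b'$ and $b$ just after, respectively just before, the configuration $\pi_{b'}(i)$. By (E3), $\Theta_b$ contains $(Y_{b'},\pi)$, where $\pi(i)$ is the configuration of $W_i$ at its \emph{first} visit of $b$ if $z_i\in Y_{b'}$, and at its \emph{last} visit of $b$ if $z_i'\in Y_{b'}$.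

\emph{Facts from $b$ itself.} Let $b_z=b$. Rule (F1) applies to $z$ and $v_z$: for atoms with $z_i=z_i'=z$ the walk $W_i$ leads from $(v_z,\alpha_i)$ at $b$ to $(v_z,\omega_i)$ at $b$, so the loop condition holds by (T1); and if $z=x_k$ is free, then $b=(p_0,1)$ and $v_z=a_k$. In the resulting fact, $\pi(i)$ is the configuration of $W_i$ at its start, the first visit of $b$, if $z_i=z$, and at its end, the last visit of $b$, if $z_i'=z$.

\emph{Joining.} These facts have pairwise disjoint variable sets with union $Y_b$. We join them one after the other by (F3). For an atom $i$ between two parts we need $R_b(c,d)$, with $c$ the configuration of $W_i$ at its first and $d$ at its last visit of $b$; this is (T1). Atoms with both variables in one part no longer appear.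

\emph{Moving on.} For $i$ crossing $Y_b$ with $z_i\in Y_b$, use (F2) to pass from the first visit of $b$ to the configuration at $b$ just before $W_i$ first leaves $\mathbb T_b$. If $z_i'\in Y_b$, use (F2) to pass from the last visit of $b$ back to the configuration just after $W_i$ last enters $\mathbb T_b$. The required relations hold by (T1). This proves (T2).

\medskip
For $b$ the root of $\mathbb T_0$ we have $Y_b=\mathrm{Var}(q)\ne\emptyset$. By (T2), $\Theta_b$ contains a fact with $Y=\mathrm{Var}(q)$, contradicting (B3).
\end{proof}

This completes the proof of Proposition~\ref{prop:main} and of the first part of Theorem~\ref{thm:uniform}.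

\subsection{A computable coNP procedure}

We now separate the part of an annotated tree that depends on $G$, its root, from the rest, which is attached through at most two nodes at a time. This gives a computable counterpart of the table of Section~\ref{sec:short}.

For an edge $(u,a,v)$ of $G$ and an annotation of the root bag, the \emph{interface type} is the restriction of $R,\preceq,\Theta$ to the configurations with nodes in $\{u,v\}$, the elements $\top,\bot$, and the facts $(Y,\pi)$ all of whose configurations have nodes in $\{u,v\}$ (in particular all facts with empty $\pi$). Here $u,v$ are replaced by fixed names, recording whether $u=v$. There are finitely many possible interface types, and they depend only on $(q,\Gamma)$. Call a type \emph{$\gamma$-good} if some $\gamma$-head bag $p'$ with an arrow answering $((u,\ell_\gamma,v),\gamma)$ starts a tree of annotated head and path bags with annotated arrows in which each demand is answered exactly once and (Th) holds, such that (E1)--(E3) hold between the type and $p'$; here $\preceq_e$ is a total preorder on the disjoint union of the interface elements (configurations with nodes in $\{u,v\}$, $\top,\bot$) and $O(p')$. Rule (F1)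 introduces free variables only at the root, so goodness does not depend on $(G,\bar a)$. It is decidable by Rabin's theorem, uniformly in $(q,\Gamma)$.

\begin{claim}\label{cl:conp}
$\bar a\notin\mathrm{Cons}(G,q,\Gamma)$ iff the root bag has an annotation satisfying \textup{(B1)--(B4)} such that for each $\gamma\in\Gamma$ and each edge $(u,\ell_\gamma,v)$ of $G$ the interface type of $(u,\ell_\gamma,v)$ is $\gamma$-good.
\end{claim}

\begin{proof}
By Lemma~\ref{lem:models} and Proposition~\ref{prop:main}, $\bar a\notin\mathrm{Cons}(G,q,\Gamma)$ iff there is an annotated tree satisfying (Th). Given such a tree, restrict each preorder $\preceq_e$ at an arrow from the root to the interface elements and $O(p')$; the subtrees at the children of the root then witness goodness. Conversely, attach to the annotated root the trees witnessing goodness. Conditions (E1) and (E3) concern only the interface. For (E2) we need a total preorder on $O(\text{root})\sqcup O(p')$ extending $\preceq_{\text{root}}$ and the given preorder on interface elements and $O(p')$, two total preorders that agree on their common part. It exists: represent $\preceq_{\text{root}}$ by rational numbers, keep these values on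 interface elements, and place the remaining classes of the other preorder in their order into the open gaps between consecutive values of interface classes. Finally, (Th) is a tail condition: a violating sequence starting at the root still violates it after its first element is removed, so it is excluded inside the attached trees.
\end{proof}

For fixed $q$ a root annotation has size polynomial in $|G|$: there are at most $2^{|\mathrm{Var}(q)|}\cdot(1+|V_G|\cdot|S|)^m$ facts. Conditions (B1)--(B4) can be checked in polynomial time, and goodness of the interface types is looked up in a finite table computed in advance from $(q,\Gamma)$. Guessing the root annotation thus puts the complement of $\mathrm{CQA}(q,\Gamma)$ in NP, by a procedure computable from $(q,\Gamma)$. This proves the second part of Theorem~\ref{thm:uniform}. \qed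

\begin{thebibliography}{9}

\bibitem{source}
\emph{On The Data Complexity Of Consistent Query Answering Over Graph Databases},
\texttt{https://pbarcelo.ing.uc.cl/dcgdb.pdf}.

\bibitem{HL}
Herwig and Lascar,
\emph{Extending partial automorphisms and the profinite topology on free groups},
Trans.\ AMS 352 (2000), 1985--2021.

\end{thebibliography}

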